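# Milnor number against geometric genus for weighted homogeneous singularities

## 1. The guess that homogeneous polynomials suggest

Let $n\ge 2$, put $N=n+1\ge 3$, and let $f:(\mathbf C^{N},0)\to(\mathbf C,0)$ be the germ of a holomorphic function with an isolated critical point at the origin, with $df(0)=0$. Number the variables $x_1,\dots,x_N$ and put $V=\{f=0\}$. Three integers measure how bad the singularity $(V,0)$ is.

**Definition.** The *Milnor number* is $\mu=\dim_{\mathbf C}\mathbf C\{x_1,\dots,x_N\}/(f_{x_1},\dots,f_{x_N})$. The *multiplicity* $\nu$ is the order of $f$ at $0$. The *geometric genus* is $p_g=\dim H^{n-1}(M,\mathcal O)$, where $\pi:(M,A)\to(V,0)$ is a resolution with exceptional set $A=\pi^{-1}(0)$. Since $df(0)=0$, we have $\mu\ge1$ and $\nu\ge2$.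

**Definition.** A polynomial $f$ is *weighted homogeneous* if there are positive rational weights $w_1,\dots,w_N$ with $f(t^{w_1}x_1,\dots,t^{w_N}x_N)=t\,f(x_1,\dots,x_N)$ for all $t$. So every monomial $x^\alpha$ of $f$ satisfies $\sum\alpha_iw_i=1$. We always write $a_i=1/w_i$.

For example, $x_1^2x_2+x_2^4+x_3^3+x_4^3$ is weighted homogeneous: $w_2=\frac14$, $w_1=\frac12(1-\frac14)=\frac38$, $w_3=w_4=\frac13$, so $a=(\frac83,4,3,3)$.

In this class the question "how large can $p_g$ be, given $\mu$ and $\nu$?" becomes concrete, because both $\mu$ and $p_g$ can be read off from $a$. For $b\in\mathbf R_{>0}^k$ let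
$$P_k(b)=\#\Big\{v\in\mathbf Z_{>0}^k:\ \sum_{i=1}^k \frac{v_i}{b_i}\le 1\Big\}.$$
Clearly $P_k(b)=0$ if some $b_i<1$. We shall prove in Section 4 that
$$\mu=\prod_{i=1}^N(a_i-1),\qquad p_g=P_N(a_1,\dots,a_N). \tag{1}$$

Take $f$ homogeneous of degree $\nu$. Then all $a_i=\nu$, so $\mu=(\nu-1)^N$, and $p_g$ is the number of positive integer vectors with coordinate sum at most $\nu$, which is $\binom{\nu}{N}$. Write $(t)_k=t(t-1)\cdots(t-k+1)$. Then
$$\mu-N!\,p_g=(\nu-1)^N-(\nu)_N=:h(\nu).$$
The first guess is that homogeneous polynomials are extremal: among weighted homogeneous singularities of multiplicity $\nu$, they make $\mu-N!\,p_g$ smallest, and only they do. In other words one guesses $\mu-h(\nu)\ge N!\,p_g$ with equality exactly in the homogeneous case. This is a conjecture of Yau. For $n=2$ one has $h(\nu)=(\nu-1)\big[(\nu-1)^2-\nu(\nu-2)\big]=\nu-1$, and the guess reads $\mu-\nu+1\ge 6p_g$.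

Let us test it by hand, using (1).

*A nondegenerate quadratic form.* Here $a=(2,\dots,2)$, $\mu=1$, $p_g=0$ (because $N/2>1$), and $h(2)=1-(2)_N=1$. Equality holds.

*$x_1^2+x_2^3+x_3^7$.* Here $\frac12+\frac13+\frac17=\frac{41}{42}\le1$, so $(1,1,1)$ is counted. Raising any coordinate by one overshoots, so $p_g=1$. Also $\mu=1\cdot2\cdot6=12$ and $\nu=2$. Then $12-1=11\ge 6$.

*$x_1^3+x_2^3+x_3^3+x_4^k$ with $k\ge3$.* Already $\frac13+\frac13+\frac13=1$, so $p_g=0$. Here $\nu=3$, $h(3)=2^4-0=16$, $\mu=8(k-1)$, and $\mu-h(3)=8(k-3)\ge0$. Equality holds only for $k=3$, as guessed.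

*$x_1^3+x_2^4+x_3^4+x_4^6$.* Here $\frac13+\frac14+\frac14+\frac16=1$, so $p_g=1$, while $\mu=2\cdot3\cdot3\cdot5=90$. Then $90-16=74\ge24$.

*$x_1^2x_2+x_2^4+x_3^8+x_4^8$.* Here $a=(\frac83,4,8,8)$ and $\nu=3$. The critical point is isolated: $x_1x_2=0$ and $x_1^2+4x_2^3=0$ force $x_1=x_2=0$. We get $\mu=\frac53\cdot3\cdot7\cdot7=245$. The points counted satisfy $3v_1+2v_2+v_3+v_4\le8$, which leaves $v_1=v_2=1$, $v_3+v_4\le3$, so $p_g=3$. Then $245-16=229\ge72$.

*$x_1x_2+x_2^3+x_3^2+x_4^2$.* Here $a=(\frac32,3,2,2)$, $\mu=\frac12\cdot2\cdot1\cdot1=1$, $\nu=2$ and $p_g=0$, so equality holds although $f$ is not homogeneous. But $f=x_2(x_1+x_2^2)+x_3^2+x_4^2$ becomes a quadratic form in the coordinates $(x_1+x_2^2,x_2,x_3,x_4)$. So "homogeneous" in the equality statement has to be read up to a biholomorphic change of coordinates.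

With this reading the guess is right. The case $n=2$ is a theorem of Xu and Yau, which we take as given. The lecture proves the case $n\ge3$.

## 2. The two theorems and their notation

We use $0^0=1$ and the rule
$$(t+1)_k-(t)_k=k\,(t)_{k-1}, \tag{2}$$
which holds because both falling factorials on the left contain $(t)_{k-1}$, with cofactors $t+1$ and $t-k+1$. Put
$$h_N(m)=(m-1)^N-(m)_N,\qquad h(\nu)=h_N(\nu).$$

**Xu–Yau theorem (quoted).** Let $(V,0)$ be a two-dimensional isolated singularity defined by a weighted homogeneous polynomial $f(x_0,x_1,x_2)=0$. Then $\mu-\nu+1\ge6p_g$, with equality if and only if $(V,0)$ is defined by a homogeneous polynomial.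

**Theorem 1.** Let $N=n+1\ge3$. If $f$ is weighted homogeneous with an isolated critical point at $0$ and $df(0)=0$, then
$$\mu-h(\nu)\ge N!\,p_g .$$
Equality holds if and only if $(V,0)$ is defined by a homogeneous polynomial after a biholomorphic change of coordinates. Moreover $h(1)=0$ and $h(\nu)\ge1$ for all integers $\nu\ge2$.

**Theorem 2.** Let $N\ge3$, let $m\ge1$ be an integer, and let $a_1,\dots,a_N\ge m$ be real. Then
$$N!\,P_N(a)\le\prod_{i=1}^N(a_i-1)-h_N(m).$$
If $m=\lfloor\min a_i\rfloor\ge2$, equality holds if and only if $a_1=\dots=a_N=m$.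

Theorem 2 is a statement about real simplices, with no singularities in it. By (1) it gives Theorem 1 at once when $\min a_i=\nu$. When $\min a_i$ is not an integer it does not suffice, and Section 7 shows exactly why.

## 3. Multiplicity and the smallest intercept

The critical set of $f$ is invariant under $x\mapsto(t^{w_i}x_i)$, $t>0$. Since $0$ is isolated in it, the critical set is $\{0\}$ in all of $\mathbf C^N$. This section draws consequences for the exponents of $f$. For a set $I$ of indices let $\mathbf C^I=\{x: x_q=0 \text{ for } q\notin I\}$.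

**Lemma 1.** Let $I\ne\emptyset$ with $f|_{\mathbf C^I}\equiv0$. Then at least $|I|$ indices $q\notin I$ satisfy $\partial_qf|_{\mathbf C^I}\not\equiv0$.

*Proof.* On $\mathbf C^I$ all $\partial_if$ with $i\in I$ vanish. So the part of the critical set in $\mathbf C^I$ is the common zero set of those restrictions $\partial_qf|_{\mathbf C^I}$, $q\notin I$, that are not identically zero. They all vanish at $0$, so this zero set has dimension at $0$ at least $|I|$ minus their number. As it is $\{0\}$, their number is at least $|I|$. $\square$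

Example: $f=x_1x_2+x_3^2$ vanishes on the $x_1$-axis, and there $\partial_2f=x_1\not\equiv0$.

**Lemma 2.** Number the variables so that $a_1=\min a_i$. Then $\nu=\lceil a_1\rceil$ and $a_1>1$, so all $a_i>1$. If $a_1\notin\mathbf Z$, write $p=\nu-1\ge1$ and $a_1=p+\theta$ with $0<\theta<1$. Then for some $j\neq1$ the polynomial $f$ contains the monomial $x_1^px_j$, and
$$a_j=\frac{p+\theta}{\theta}=1+\frac p\theta. \tag{3}$$

*Proof.* The weight $w_1$ is the largest. A monomial $x^\alpha$ of $f$ satisfies $1=\sum\alpha_iw_i\le|\alpha|w_1$, so $|\alpha|\ge a_1$, and therefore $\nu\ge\lceil a_1\rceil$.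

Apply Lemma 1 to $I=\{1\}$. Either $f$ does not vanish on the $x_1$-axis and contains $x_1^k$ with $kw_1=1$, that is, $k=a_1$; or $f$ contains $x_1^kx_q$ with $q\ne1$. In the first case $k\ge2$ because $df(0)=0$, so $a_1=k>1$, and $\nu\le k=a_1$. In the second case $k\ge1$ because $df(0)=0$, and $kw_1+w_q=1$ gives $k=a_1-w_q/w_1\in[a_1-1,a_1)$. So $a_1>k\ge1$, and the integer $k+1\in[a_1,a_1+1)$ equals $\lceil a_1\rceil$. As $k+1$ is the degree of a monomial of $f$, $\nu\le\lceil a_1\rceil$. In both cases $\nu=\lceil a_1\rceil$ and $a_1>1$.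

If $a_1\notin\mathbf Z$ we are in the second case with $k=\nu-1=p$. Call the index $j$. Then $w_j=1-\frac{p}{p+\theta}=\frac{\theta}{p+\theta}$, which is (3). $\square$

## 4. Both invariants read off from a simplex

**Proposition 3 (Milnor–Orlik).** $\mu=\prod_{i=1}^N(a_i-1)$.

*Proof.* Write $w_i=q_i/\Delta$ with positive integers $q_i,\Delta$. With $\deg x_i=q_i$, the polynomial $\partial_if$ is homogeneous of degree $\Delta-q_i$, which is positive because $a_i>1$. The $N$ polynomials $\partial_if$ have $0$ as their only common zero in $\mathbf C^N$, so they form a regular sequence in $\mathbf C[x]$. The quotient ring is finite dimensional and supported at $0$, hence equal to its analytic version at $0$. Its Hilbert series is $\prod_i\frac{1-T^{\Delta-q_i}}{1-T^{q_i}}$, because each generator of a regular sequence, of degree $s$, multiplies the series by $1-T^s$. At $T=1$ this is $\prod\frac{\Delta-q_i}{q_i}=\prod(a_i-1)$. $\square$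

**Proposition 4.** $p_g=P_N(a_1,\dots,a_N)$.

*Proof.* Note that $f$ is reduced, since a repeated factor would give a positive-dimensional critical set; and $V$ is normal, being a hypersurface of dimension $n\ge2$ with an isolated singularity.

**Step 1: express $p_g$ by differential forms.** Take a small Stein strictly pseudoconvex representative of $V$, with $V\setminus0$ connected, and $M=\pi^{-1}(V)$. The spaces $H^q(M,\mathcal O)$, $q\ge1$, are finite dimensional, so Serre duality makes $H^{n-1}(M,\mathcal O)$ dual to $H^1_c(M,\Omega^n)$. By the Grauert–Riemenschneider theorem $H^1(M,\Omega^n)=0$. The exact sequence relating cohomology with compact supports to cohomology near the boundary then shows that $H^1_c(M,\Omega^n)$ is the cokernel of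
$$\Gamma(M,\Omega^n)\to\varinjlim_{K}\Gamma(M\setminus K,\Omega^n),$$
where $K$ runs through the compact sets. Let $\omega_0=\mathrm{Res}\,(dx_1\wedge\dots\wedge dx_N/f)$, a nowhere vanishing holomorphic $n$-form on $V\setminus0$; on $\{\partial_if\ne0\}$ it is $\pm\bigwedge_{q\ne i}dx_q/\partial_if$. A holomorphic $n$-form outside a compact subset of $V$ containing $0$ is therefore $g\omega_0$ with $g$ holomorphic there. Since $V$ is normal and Stein of dimension at least $2$, the Hartogs theorem says that $g$ agrees, outside a possibly larger compact set, with a holomorphic function on $V$. Hence $\Gamma(M\setminus A,\Omega^n)$, which consists of the forms $\omega_g:=g\omega_0$ with $g\in\mathcal O(V)$, maps onto the direct limit. The map is injective by the identity theorem on the connected manifold $V\setminus 0$. Therefore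
$$p_g=\dim\ \Gamma(M\setminus A,\Omega^n)/\Gamma(M,\Omega^n), \tag{4}$$
a formula of Laufer and Yau.

**Step 2: replace extension by integrability.** Write $|\omega|^2$ for the positive measure that an $n$-form $\omega$ defines (a unimodular constant times $\omega\wedge\bar\omega$). A holomorphic $n$-form on $M\setminus A$ extends to $M$ if and only if it is $L^2$ near $A$. Indeed $L^2$ holomorphic functions extend across proper analytic subsets. Conversely a form on $M$ is $L^2$ near $A$, because $A$ is compact ($\pi$ is proper). So we must decide which $\omega_g$ are $L^2$ near $0$ on $V\setminus0$.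

**Step 3: integrate over annuli permuted by the scaling.** For $\lambda>0$ put $\lambda\cdot x=(\lambda^{w_i}x_i)$ and $|x|_w=\sum|x_i|^{1/w_i}$, so $|\lambda\cdot x|_w=\lambda|x|_w$. Put $S_k=\{x\in V:2^{-k-1}\le|x|_w<2^{-k}\}$. The map $x\mapsto\frac12\cdot x$ carries $S_k$ onto $S_{k+1}$. From the formula for $\omega_0$, its weight is $\sum_qw_q-w_i-(1-w_i)=\sum_qw_q-1$. So if $g$ is a weighted homogeneous polynomial of weight $\sigma$,
$$\int_{S_{k+1}}|\omega_g|^2=2^{-2(\sigma+\sum w_q-1)}\int_{S_k}|\omega_g|^2<\infty; \tag{5}$$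
the integrals are finite because the closure of $S_k$ is compact in $V\setminus0$. Only large $k$ matter, for which $S_k$ lies in our representative.

**Step 4: decide integrability.** Near $0$, lift $g$ to a convergent power series and let $g_\sigma$ be its component of weight $\sigma$.

Suppose all monomials of $g$ have weight greater than $1-\sum w_q$. The set of exponents $\alpha\in\mathbf Z^N_{\ge0}$ with this property is closed under addition of $\mathbf Z^N_{\ge0}$, hence generated by finitely many $\alpha^{(1)},\dots,\alpha^{(s)}$. Assigning each monomial of $g$ to one generator, we get $g=\sum_kx^{\alpha^{(k)}}u_k$ with $u_k$ holomorphic near $0$. By (5), the integrals of $|\omega_{x^{\alpha^{(k)}}}|^2$ over successive annuli form a geometric sequence with ratio less than $1$, so each $\omega_{x^{\alpha^{(k)}}}$ is $L^2$ near $0$, and so is $\omega_g$.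

Suppose on the contrary that $g_\sigma\ne0$ for some $\sigma\le1-\sum w_q$. The circle action $x\mapsto(e^{\sqrt{-1}\varphi q_i}x_i)$ preserves $V$ and every $S_k$, and multiplies $\omega_{g_\sigma}$ by a character depending injectively on $\sigma$. So components of different weights are orthogonal on $S_k$, and $\int_{S_k}|\omega_g|^2\ge\int_{S_k}|\omega_{g_\sigma}|^2$ for large $k$. As $\sigma<1$ and nonzero weighted homogeneous elements of $(f)$ have weight at least $1$, $g_\sigma\notin(f)$. Since $f$ is reduced, $g_\sigma$ does not vanish identically on $V$. By scaling it is nonzero at an interior point of each $S_k$, so $\int_{S_k}|\omega_{g_\sigma}|^2>0$. By (5) these numbers do not decrease with $k$, so $\omega_g$ is not $L^2$.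

**Step 5: count.** Two lifts of $g$ differ by an element of $(f)$, whose components all have weight at least $1>1-\sum w_q$. So taking the components of weight $\sigma\le1-\sum w_q$ is well defined on $\mathcal O(V)$, and by Step 4 its kernel consists of the $g$ with $\omega_g\in\Gamma(M,\Omega^n)$. It is onto $\bigoplus_{\sigma\le1-\sum w_q}\mathbf C[x]_\sigma$. Hence $p_g$ is the number of $\alpha\in\mathbf Z^N_{\ge0}$ with $\sum w_i(\alpha_i+1)\le1$. With $v_i=\alpha_i+1$ this is $P_N(a)$. $\square$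

## 5. Cubes, slices, and the exceptional dimension two

How does one bound a lattice point count? A sensible first attempt is by volume. To each counted $v$ attach the unit cube $\prod[v_i-1,v_i]$. The cubes lie in the simplex $\{x\ge0,\ \sum x_i/a_i\le1\}$ and have disjoint interiors, so $N!\,P_N(a)\le\prod a_i$. This is much too weak: for $a=(3,3,3)$ it says $6\le27$, while Theorem 2 says $6\le 8-2$. The cubes ignore the whole strip along the slanted face.

A better plan is to cut the simplex by hyperplanes $v_N=k$ and use induction on $N$, comparing slice by slice with a telescoping sum. The induction cannot start in dimension two, where the analogue of Theorem 2 is false. Take $b=(6,\frac32)$, $m=1$. The condition $v_1/6+2v_2/3\le1$ has the solutions $(1,1),(2,1)$, so $2P_2(b)=4$, whereas $(b_1-1)(b_2-1)-h_2(1)=5\cdot\frac12=2.5$. So dimension two needs its own estimate with an error term.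

**Lemma 5.** Let $b_1\ge b_2\ge1$, $\rho=b_1/b_2$ and $\xi=b_2-\lfloor b_2\rfloor$. Then
$$2P_2(b_1,b_2)\le b_1(b_2-1)+\psi,\qquad \psi=\begin{cases}-\xi&\text{if }\rho\xi<1,\\ \rho\xi(1-\xi)&\text{if }\rho\xi\ge1.\end{cases}$$
In the second case $\psi\le\xi(\rho-1)$.

*Proof.* Let $B=\lfloor b_2\rfloor$. On the line $v_2=B-i$ the condition is $v_1\le b_1(1-\frac{B-i}{b_2})=\rho(i+\xi)$. So $P_2=\sum_{i=0}^{B-1}\lfloor\rho(i+\xi)\rfloor$ and $2P_2\le\rho\,[B(B-1)+2B\xi]$. Now $b_2(b_2-1)=(B+\xi)(B+\xi-1)=B(B-1)+2B\xi-\xi(1-\xi)$, and $\rho b_2=b_1$, so the bound equals $b_1(b_2-1)+\rho\xi(1-\xi)$. If $\rho\xi<1$, the term with $i=0$ is $0$, so we may subtract $2\rho\xi$ from the bound and get $b_1(b_2-1)-\rho\xi(1+\xi)\le b_1(b_2-1)-\xi$. If $\rho\xi\ge1$, then $\rho(1-\xi)=\rho-\rho\xi\le\rho-1$. $\square$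

Two more elementary facts are needed.

**Lemma 6.** For $N\ge3$ and integers $l\ge1$ we have $h_N(l+1)\ge h_N(l)$. Also $h_N(1)=0$ and $h_N(2)=1$. In particular $h(1)=0$ and $h(\nu)\ge1$ for $\nu\ge2$.

*Proof.* The values at $1$ and $2$ are clear from $(1)_N=(2)_N=0$. By (2),
$$h_N(l+1)-h_N(l)=l^N-(l-1)^N-N(l)_{N-1}. \tag{6}$$
For $N=3$ this is $3l^2-3l+1-3l(l-1)=1$. Let $N\ge4$. If $l\le N-2$, then $(l)_{N-1}=0$ and (6) is nonnegative. If $l\ge N-1$, then $(l)_{N-1}$ has at least three factors. The first three satisfy $l(l-1)(l-2)=(l-1)\big((l-1)^2-1\big)\le(l-1)^3$ and the others are at most $l-1$, so $(l)_{N-1}\le(l-1)^{N-1}$. Finally $l^N-(l-1)^N\ge N(l-1)^{N-1}$. $\square$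

**Lemma 7.** For real $y\ge1$ and $1\le j\le N-1$,
$$(y+1)^jy^{N-j}-y^j(y-1)^{N-j}\ge N\,y^j(y-1)^{N-1-j}.$$

*Proof.* Put $r=N-1-j$ and $s=y-1\ge0$. By Bernoulli, $(y+1)^jy^{N-j}=y^N(1+\frac1y)^j\ge y^{N-1}(y+j)=y^j\,y^r(y+j)$. So it suffices that $y^r(y+j)\ge s^{r+1}+Ns^r=s^r(s+N)$. For $r=0$ we have $j=N-1$ and $y+j=s+N$. For $r\ge1$,
$$y^r(y+j)\ge(s^r+rs^{r-1})(s+1+j)\ge s^{r+1}+(1+j+r)s^r=s^r(s+N).\qquad\square$$

## 6. Proof of Theorem 2 by slicing and telescoping

By Lemma 6 the bound is strongest for the largest admissible $m$, so let $m=\lfloor\min a_i\rfloor$.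

**Step 1: reduce to one inequality per slice.** Order the variables so that $a_N=s=m+\beta$ is the minimum, $0\le\beta<1$. For $i<N$ put $c_i=a_i/s\ge1$ and $d_i=c_i-1\ge0$. On the slice $v_N=k$ ($1\le k\le m$) the condition is $\sum_{i<N}v_i/a_i\le 1-\frac ks=\frac{y}{s}$ with $y=s-k$. So the slice contributes $P_{N-1}(yc)$, where $yc=(yc_1,\dots,yc_{N-1})$, and it contributes $0$ if $y=0$. Here $y=l+\beta$ with $l=m-k\in\{0,\dots,m-1\}$. Let
$$G(y)=(y-1)\prod_{i<N}(yc_i-1),\qquad\text{so that}\qquad G(s)=\prod_{i=1}^N(a_i-1).$$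
We have $G(s)=G(1+\beta)+\sum_{l=1}^{m-1}\big[G(l+1+\beta)-G(l+\beta)\big]$ and, as $h_N(1)=0$, $h_N(m)=\sum_{l=1}^{m-1}[h_N(l+1)-h_N(l)]$. So it suffices to prove, for $y=l+\beta$ with $l\ge1$,
$$G(y+1)-G(y)-N!\,P_{N-1}(yc)\ \ge\ h_N(l+1)-h_N(l), \tag{7}$$
and, for the slice $l=0$,
$$G(1+\beta)\ge N!\,P_{N-1}(\beta c). \tag{8}$$
Note that $G(1+\beta)\ge0$ since $(1+\beta)c_i\ge1$. So (8) is clear if some $\beta c_i<1$, in particular if $\beta=0$.

**Step 2: inequality (7) for $N=3$.** Order $c_1\ge c_2=:c$ and put $\rho=c_1/c$. By Lemma 6 the right side of (7) is $1$. Expanding,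
$$G(y)=c_1c_2y^3-(c_1c_2+c_1+c_2)y^2+(c_1+c_2+1)y-1,$$
$$G(y+1)-G(y)=c_1c_2\,y(3y+1)-2y(c_1+c_2)+1.$$
Let $b=yc\ge1$, with fractional part $\xi$. Lemma 5 for $(yc_1,yc_2)$ gives $6P_2\le3y^2c_1c_2-3yc_1+3\psi$. So (7) follows if $y(c_1c_2+c_1-2c_2)\ge3\psi$. As $c_1=\rho c$, the left side is $b(\rho c+\rho-2)$, and the inequality to prove is
$$b\,\big[\rho(c-1)+2(\rho-1)\big]\ge3\psi. \tag{9}$$
If $\rho\xi<1$, then $\psi\le0$ and (9) is clear. If $\rho\xi\ge1$, then $\psi\le\xi(\rho-1)$. Moreover $b\ge1+\xi$ because $\lfloor b\rfloor\ge1$. So (9) follows from $2(1+\xi)\ge3\xi$.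

**Step 3: inequality (8) for $N=3$.** We may assume $b:=\beta c\ge1$. Then $\beta>0$, $c>b$, and $\beta=b/c$, $(1+\beta)c=b+c$, $(1+\beta)c_1=\rho(b+c)$. Since $\rho(b+c)-1\ge\rho(b+c-1)$,
$$G(1+\beta)=\frac bc\,\big(\rho(b+c)-1\big)(b+c-1)\ge\rho b\,\frac{(b+c-1)^2}{c}\ge\rho(2b-1)^2.$$
The last step uses that $(b+c-1)^2/c$ increases for $c\ge b$: its derivative has the sign of $2c-(b+c-1)=c-b+1>0$. By Lemma 5 for $(\rho b,b)$, with $\psi\le\rho\xi(1-\xi)\le\frac\rho4$ in every case, $6P_2\le3\rho b(b-1)+\frac34\rho$. Since $(2b-1)^2-3b(b-1)=b^2-b+1\ge1>\frac34$, (8) follows.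

**Step 4: inequality (7) for $N\ge4$, assuming the theorem in dimension $N-1\ge3$.** As $yc_i\ge l$, the theorem with $m=l$ gives $N!\,P_{N-1}(yc)\le N\prod_{i<N}(yc_i-1)-Nh_{N-1}(l)$. Here $Nh_{N-1}(l)=N(l-1)^{N-1}-N(l)_{N-1}$. Comparing with (6), the terms $N(l)_{N-1}$ cancel, and it suffices that
$$G(y+1)-G(y)-N\prod_{i<N}(yc_i-1)\ \ge\ l^N-(l-1)^N-N(l-1)^{N-1}.$$
Write $yc_i-1=(y-1)+yd_i$ and $(y+1)c_i-1=y+(y+1)d_i$. With $e_j$ the elementary symmetric polynomials in $d_1,\dots,d_{N-1}$, the left side equals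
$$\sum_{j=0}^{N-1}e_j(d)\left[(y+1)^jy^{N-j}-y^j(y-1)^{N-j}-Ny^j(y-1)^{N-1-j}\right].$$
The terms with $j\ge1$ are nonnegative by Lemma 7. The term with $j=0$ is $E(y)=y^N-(y-1)^N-N(y-1)^{N-1}$. Expanding $y^{N-1}=((y-1)+1)^{N-1}$ binomially,
$$E'(y)=N\big[y^{N-1}-(y-1)^{N-1}-(N-1)(y-1)^{N-2}\big]\ge N>0\qquad(y\ge1),$$
so $E(y)\ge E(l)$, which is the required right side.

**Step 5: inequality (8) for $N\ge4$.** Assume all $\beta c_i\ge1$, so $\beta>0$, and put $u_i=\beta c_i-1\ge0$. The theorem in dimension $N-1$ with $m=1$ gives $N!\,P_{N-1}(\beta c)\le N\prod u_i$. On the other side $(1+\beta)c_i-1=u_i+\frac{u_i+1}{\beta}\ge u_i(1+\frac1\beta)$, so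
$$G(1+\beta)\ge\beta\Big(1+\frac1\beta\Big)^{N-1}\prod u_i\ge2^{N-1}\prod u_i\ge N\prod u_i .$$
The middle inequality holds because $(1+\beta)^{N-1}\beta^{-(N-2)}$ decreases on $(0,1]$: its logarithmic derivative has the sign of $(N-1)\beta-(N-2)(1+\beta)=\beta-(N-2)<0$, and at $\beta=1$ the value is $2^{N-1}$.

**Step 6: equality for $m\ge2$.** Now $l=1$ occurs in (7), so equality in the theorem forces equality in (7) at $y=1+\beta$.

Let $N\ge4$. If $\beta>0$, then $E(1+\beta)>E(1)$ and (7) is strict. If $\beta=0$ and some $d_i>0$, the $j=1$ term at $y=1$ is $2e_1(d)>0$, and again (7) is strict.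

Let $N=3$. Suppose $(c,\rho)\ne(1,1)$. If $\rho\xi<1$, the left side of (9) is positive and $\psi\le0$. If $\rho\xi\ge1$, then $\rho>1$ since $\xi<1$, and $2(1+\xi)>3\xi$. So (9) is strict. Suppose $(c,\rho)=(1,1)$ and $\beta>0$. Then $b=1+\beta$, $\xi=\beta$, $\rho\xi<1$ and $\psi=-\beta<0$, while the left side of (9) is $0$. So (9) is strict.

Hence equality forces $\beta=0$ and all $c_i=1$, i.e. all $a_i=m$. Conversely $P_N(m,\dots,m)=\binom mN$, so $N!\,P_N=(m)_N=(m-1)^N-h_N(m)$. This proves Theorem 2. $\square$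

## 7. Integral smallest intercept, and why rounding up fails otherwise

From now on $n\ge3$, i.e. $N\ge4$, and $a_1=\min a_i$. If $a_1\in\mathbf Z$, then $a_1=\nu\ge2$ by Lemma 2, and Theorem 2 with $m=\nu$, together with Propositions 3 and 4, gives $\mu-h(\nu)\ge N!\,p_g$. Equality holds if and only if all $a_i=\nu$, and then $f$ is homogeneous of degree $\nu$.

If $a_1=p+\theta\notin\mathbf Z$, the same argument stops one unit short: $\lfloor a_1\rfloor=p=\nu-1$, and Theorem 2 yields $\mu-h(\nu-1)\ge N!\,p_g$. For $x_1^2x_2+x_2^4+x_3^3+x_4^3$, where $\mu=20$, $p_g=0$ and $\nu=3$, it gives $20-h(2)=19\ge0$ instead of $20-h(3)=4\ge0$.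

One cannot repair this by proving Theorem 2 with $m=\lceil\min a_i\rceil$, because that statement is false. For $N=4$ and $a=(\frac52,\frac52,\frac52,\frac52)$ we have $P_4(a)=0$, but $\prod(a_i-1)=\frac{81}{16}<16=h_4(3)$. Such an $a$ does not come from a singularity: every monomial would have degree $\frac52$. So the arithmetic of the weights must be used. It enters in two ways. First, the other intercepts cannot all be small (Section 8). Second, the relation (3) between $a_1$ and $a_j$ lets us cut the simplex into pieces to which Theorem 2 applies with the integers $l=1,\dots,p-1$, without rounding loss (Section 9).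

## 8. Small intercepts are paired with large ones

Let $a_1=p+\theta\notin\mathbf Z$, let $j$ be as in Lemma 2, and put $R=\{1,\dots,N\}\setminus\{1,j\}$.

**Lemma 8.** $\displaystyle Y:=\prod_{i\in R}(a_i-1)\ge p^{N-2}$.

Example: $f=x_1^2x_2+x_2^4+x_3^2x_4+x_4^4$ has $a=(\frac83,4,\frac83,4)$, $p=2$, $j=2$, $R=\{3,4\}$. Here $a_3-1=\frac53<2$, but $Y=\frac53\cdot3=5\ge4$. The factor that is too small is compensated by its partner.

*Proof.* Let $I=\{i:a_i<\nu\}=\{i_1=1,i_2,\dots,i_k\}$ with $a_{i_1}\le\dots\le a_{i_k}$. All $a_i>p$.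

**Step 1: $f$ vanishes on $\mathbf C^I$.** If a monomial $x^\alpha$ of $f$ were supported in $I$, then $\sum\alpha_i/a_i=1$ with $p<a_i<p+1$ would give $p<|\alpha|<p+1$, which is impossible. So $f$ vanishes on $\mathbf C^{I_s}$ for $I_s=\{i_1,\dots,i_s\}$, $s\le k$.

**Step 2: produce large intercepts.** By Lemma 1 there are at least $s$ indices $q\notin I_s$ for which $f$ contains a monomial $x^\alpha x_q$ with $\alpha$ supported in $I_s$. Since $|\alpha|+1\ge\nu$, we have $|\alpha|\ge p$. As $w_{i_s}$ is the smallest weight in $I_s$, $w_q\le1-p\,w_{i_s}$. This means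
$$a_q\ge\varphi(a_{i_s}),\qquad\varphi(t)=\frac t{t-p}=1+\frac p{t-p}.$$
For $p<t<\nu=p+1$ we have $\varphi(t)>1+p=\nu$, so such $q$ are not in $I$. Let $o_1\ge o_2\ge\cdots$ be the values $a_q$, $q\notin I$. We have shown $o_s\ge\varphi(a_{i_s})$ for $1\le s\le k$.

**Step 3: remove $j$ and pair.** By (3), $a_j=\varphi(a_1)>\nu$, so $j\notin I$. Deleting the entry of $j$ leaves a list $o_1'\ge o_2'\ge\cdots$ with $o'_s\ge o_{s+1}\ge\varphi(a_{i_{s+1}})$ for $1\le s\le k-1$. Pair $i_{s+1}$ with the index of $o'_s$; both lie in $R$. Writing $a_{i_{s+1}}=p+\theta'$ with $0<\theta'<1$, the pair contributes to $Y$ at least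
$$(p-1+\theta')\,\frac p{\theta'}\ge p^2,\qquad\text{because}\quad p-1+\theta'-p\theta'=(p-1)(1-\theta')\ge0.$$
Every index of $I\setminus\{1\}$ is now paired. Each remaining factor belongs to an index outside $I$ and is at least $\nu-1=p$. $\square$

## 9. Peeling off one layer: the non-integral case for $N\ge5$

We keep $a_1=p+\theta$, $0<\theta<1$, $N\ge4$, and put $c_i=a_i/(p+\theta)\ge1$ for $i\in R$; $c_R$ is the vector of these.

**Step 1: an exact decomposition of $p_g$.** The purpose is to get rid of the fractional part $\theta$ in the slices. On the slice $v_1=k$ ($1\le k\le p$) put $l=p-k\in\{0,\dots,p-1\}$. There $1-\frac{k}{p+\theta}=\frac{l+\theta}{p+\theta}$, so by (3) the slice is a simplex with intercepts $(l+\theta)c_i$ for $i\in R$ and $\frac{l+\theta}\theta=1+\frac l\theta$ in direction $j$. Since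
$$1-\frac1{1+l/\theta}=\frac l{l+\theta},$$
its points with $v_j=1$ number $P_{N-2}(lc_R)$. Replacing $v_j$ by $v_j-1$, its points with $v_j\ge2$ number $P_{N-1}(lc_R,\frac l\theta)$, because $(1+\frac l\theta)\frac{l}{l+\theta}=\frac l\theta$. For $l=0$ there are none. Hence
$$p_g=\sum_{l=1}^{p-1}\Big[P_{N-2}(lc_R)+P_{N-1}\big(lc_R,\tfrac l\theta\big)\Big]. \tag{10}$$
Check: for $a=(\frac83,4,8,8)$ we have $p=2$, $\theta=\frac23$, $c_R=(3,3)$. Only $l=1$ occurs, $P_2(3,3)=3$ and $P_3(3,3,\frac32)=0$ as $\frac13+\frac13+\frac23>1$. This gives $p_g=3$, as in Section 1. All intercepts in (10) are at least the integer $l$.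

**Step 2: multiplicity two.** If $\nu=2$, i.e. $p=1$, the sum (10) is empty and $p_g=0$. As $h(2)=1$, Theorem 1 claims $\mu\ge1$, which is true, and equality means $\mu=1$. By the Morse lemma this holds exactly when $f$ is a nondegenerate quadratic form in suitable coordinates.

From now on $p\ge2$, and we shall prove the strict inequality $\mu-h(\nu)>N!\,p_g$. Put $r=N-2\ge2$, $\varepsilon=1-\theta\in(0,1)$ and $X_l=\prod_{i\in R}(lc_i-1)$.

**Step 3: apply Theorem 2 to each piece ($N\ge5$).** Now $N-2\ge3$, so Theorem 2 with $m=l$ applies in dimensions $N-2$ and $N-1$. As $N!=N(N-1)\cdot(N-2)!=N\cdot(N-1)!$,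
$$N!\big[P_{N-2}(lc_R)+P_{N-1}(lc_R,\tfrac l\theta)\big]\le N(N-1)\big[X_l-(l-1)^r+(l)_{N-2}\big]+N\big[X_l(\tfrac l\theta-1)-(l-1)^{r+1}+(l)_{N-1}\big].$$
By (2), $(N-1)(l)_{N-2}+(l)_{N-1}=(l+1)_{N-1}$, and by (2) again $N\sum_{l=1}^{p-1}(l+1)_{N-1}=(p+1)_N-(2)_N=(\nu)_N$. Collecting the other terms, with $N-1+\frac l\theta-1=r+\frac l\theta$ and $N-1+l-1=r+l$,
$$N!\,p_g\le N\sum_{l=1}^{p-1}\Big[(r+\tfrac l\theta)X_l-(r+l)(l-1)^r\Big]+(\nu)_N. \tag{11}$$
Since $\mu=(p-1+\theta)\frac p\theta\,Y$ and $h(\nu)=p^N-(\nu)_N$, after multiplication by $\theta$ it suffices that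
$$p(p-1+\theta)Y-\theta p^N-N\sum_{l=1}^{p-1}\Big[(r\theta+l)X_l-\theta(r+l)(l-1)^r\Big]>0. \tag{12}$$
Steps 4 to 6 bound the left side of (12) from below for all $r\ge2$, so that they can also be used for $N=4$.

**Step 4: replace the $a_i$, $i\in R$, by one number.** Let $\gamma=Y^{1/r}$, so $\gamma\ge p$ by Lemma 8. Put $z_i=a_i-1>0$, $\kappa=\frac l{p+\theta}$ and $\eta=1-\kappa>0$. Then $lc_i-1=\kappa(z_i+1)-1=\kappa z_i-\eta\ge0$, and $\kappa\gamma-\eta\ge\frac{l(p+1)}{p+\theta}-1>l-1\ge0$. The function $u\mapsto\log(\kappa e^u-\eta)$ is concave where defined, since its derivative $1+\frac{\eta}{\kappa e^u-\eta}$ decreases. Jensen's inequality at the points $u=\log z_i$, whose mean is $\log\gamma$, gives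
$$X_l\le(\kappa\gamma-\eta)^r=(lc-1)^r,\qquad c=\frac{\gamma+1}{p+\theta}.$$
(If some factor of $X_l$ is $0$, this is trivial.) Write
$$c=c_0+\delta,\quad c_0=\frac{p+1}{p+\theta}=1+d_0,\quad d_0=\frac\varepsilon{p+\theta},\quad\delta\ge0,\qquad\gamma=p+(p+\theta)\delta.$$
In (12), $X_l$ has negative coefficient, so we may insert $(lc-1)^r=((lc_0-1)+l\delta)^r$, together with $Y=(p+(p+\theta)\delta)^r$. By the binomial theorem the left side of (12) is at least
$$\sum_{j=0}^r\binom rjD_j\,\delta^j \tag{13}$$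
(here $j$ is a summation index), where for $j\ge1$
$$D_j=p^{1+r-j}(p-1+\theta)(p+\theta)^j-N\sum_{l=1}^{p-1}(r\theta+l)\,l^j(lc_0-1)^{r-j}.$$
For $j=0$ we use $p^{N-1}(p-1+\theta)-\theta p^N=\varepsilon p^{N-1}(p-1)$ and $r\theta+l=\theta(r+l)+\varepsilon l$:
$$D_0=\varepsilon p^{N-1}(p-1)-\varepsilon N\sum_{l=1}^{p-1}l(lc_0-1)^r-\theta N\sum_{l=1}^{p-1}(r+l)\big[(lc_0-1)^r-(l-1)^r\big].$$
Since $l<p+\theta$,
$$0\le lc_0-1=l-1+\frac{l\varepsilon}{p+\theta}\le l-1+\varepsilon=l-\theta. \tag{14}$$

**Step 5: $D_j>0$ for $1\le j\le r$.** The plan is to bound the $l$-th summand by an increment $K(l+1)-K(l)$ of a function whose value $K(p)$ is the first term of $D_j$. First,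
$$\frac{(l+(r-j)\theta)(l+j\theta)}l=l+r\theta+\frac{(r-j)j\theta^2}l\ge l+r\theta,$$
and AM–GM for the $r-j+1$ numbers $l+(r-j)\theta,\ l-\theta,\dots,l-\theta$ of sum $(r-j+1)l$ gives $(l+(r-j)\theta)(l-\theta)^{r-j}\le l^{r-j+1}$. Together with (14),
$$N(r\theta+l)\,l^j(lc_0-1)^{r-j}\le N(r\theta+l)\,l^j(l-\theta)^{r-j}\le N\,l^r(l+j\theta).$$
Let $F(t)=t^{r+1-j}(t+\theta)^j$ and $K(t)=(t-1+\theta)F(t)$. The function $F$ is convex for $t>0$, being a polynomial with nonnegative coefficients. So
$$K(l+1)-K(l)=(l+\theta)\big(F(l+1)-F(l)\big)+F(l)\ge(l+\theta)F'(l)+F(l)$$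
$$=(r+1-j)\,l^{r-j}(l+\theta)^{j+1}+(j+1)\,l^{r+1-j}(l+\theta)^j.$$
By Bernoulli, $(l+\theta)^{j+1}\ge l^{j+1}+(j+1)\theta l^j$ and $(l+\theta)^j\ge l^j+j\theta l^{j-1}$, so this is at least
$$(r+2)l^{r+1}+(j+1)\big[(r+1-j)+j\big]\theta l^r=(r+2)l^{r+1}+(r+1)(j+1)\theta l^r\ge(r+2)\,l^r(l+j\theta),$$
since $(r+1)(j+1)-(r+2)j=r+1-j>0$. As $r+2=N$, each summand is at most $K(l+1)-K(l)$. Summing over $l=1,\dots,p-1$, $D_j\ge K(p)-(K(p)-K(1))=K(1)=\theta(1+\theta)^j>0$.

**Step 6: $D_0>0$.** The last sum in $D_0$ vanishes as $\varepsilon\to0$, and we extract a factor $\varepsilon$ from it. By the mean value theorem, (14), and $\frac1{p+\theta}\le\frac1{l+1}$ (as $l+1\le p$),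
$$(lc_0-1)^r-(l-1)^r\le r(lc_0-1)^{r-1}\frac{l\varepsilon}{p+\theta}\le\varepsilon\,\frac{rl\,(l-\theta)^{r-1}}{l+1}.$$
Using $\frac{r(r+l)}{l+1}=r+\frac{r(r-1)}{l+1}$ and $(l-\theta)+r\theta=l+(r-1)\theta$, we get
$$D_0\ge\varepsilon\Big\{p^{N-1}(p-1)-\sum_{l=1}^{p-1}T_l\Big\},\qquad T_l=Nl(l-\theta)^{r-1}\Big[l+(r-1)\theta+\frac{\theta r(r-1)}{l+1}\Big]. \tag{15}$$
AM–GM gives $(l-\theta)^{r-1}(l+(r-1)\theta)\le l^r$. AM–GM for $(r-1)\theta,\,l-\theta,\dots,l-\theta$ ($r$ numbers of sum $(r-1)l$) gives $(r-1)\theta(l-\theta)^{r-1}\le\big(\frac{(r-1)l}r\big)^r<\frac{l^r}{\mathrm e}$ with $\mathrm e=2.718\ldots$. So, as $N=r+2$,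
$$T_l<(r+2)\,l\Big[l^r+\frac{r\,l^r}{\mathrm e(l+1)}\Big]<l\Big[(r+2)l^r+\frac{(r+2)r}{\mathrm e}\,l^{r-1}\Big].$$
Compare with $K_0(t)=t^{N-1}(t-1)$:
$$K_0(l+1)-K_0(l)=l\big[(l+1)^{r+1}-l^{r+1}+l^r\big]\ge l\Big[(r+2)l^r+\frac{r(r+1)}2\,l^{r-1}\Big].$$
For $r\ge2$ we have $\frac{r+2}{\mathrm e}\le\frac{r+1}2$, since this means $(\mathrm e-2)r\ge4-\mathrm e$, and already $2(\mathrm e-2)>1.43>1.29>4-\mathrm e$. Hence $T_l<K_0(l+1)-K_0(l)$. As $K_0(1)=0$, $\sum_{l=1}^{p-1}T_l<K_0(p)=p^{N-1}(p-1)$, so $D_0>0$.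

Therefore (13) is positive, (12) holds, and $\mu-h(\nu)>N!\,p_g$ for $N\ge5$, $\nu\ge3$, $a_1\notin\mathbf Z$.

## 10. The case $N=4$, where planar slices cost extra

For $N=4$ we have $r=2$, and the pieces $P_{N-2}(lc_R)$ of (10) are planar. Theorem 2 is not available for them, and we saw in Section 5 that its analogue is false. We pay for Lemma 5 and check that the surplus in Steps 5 and 6 covers the price. As before $p\ge2$. Let $R=\{u,v\}$ with $c_u\ge c_v$, and put $d_u=c_u-1$, $d_v=c_v-1$.

**Step 1: the extra cost.** Apply Lemma 5 with $b_1=lc_u$, $b_2=lc_v$, and write $b_1(b_2-1)=(b_1-1)(b_2-1)+(b_2-1)$, where $b_2-1=(l-1)+ld_v$: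
$$2P_2(lc_u,lc_v)\le X_l+(l-1)+\mathrm{ex}_l,\qquad\mathrm{ex}_l=ld_v+\psi.$$
Either $\psi\le0$, or $\psi\le\xi(\rho-1)$. In the latter case $\xi\le ld_v$, because $\xi$ is the fractional part of $lc_v=l+ld_v$, and $\rho-1=\frac{d_u-d_v}{1+d_v}\le d_u$. So
$$\mathrm{ex}_l\le ld_v(1+d_u).$$
Since $-(l-1)^2+(l)_2=l-1$, the bound for $2P_2$ is the one used in Section 9, Step 3, plus $\mathrm{ex}_l$. Theorem 2 still applies to $P_3(lc_u,lc_v,\frac l\theta)$. So (11) holds with $N(N-1)\sum\mathrm{ex}_l=12\sum\mathrm{ex}_l$ added on the right, and from the left side of (12) we must subtract $12\theta\sum\mathrm{ex}_l$.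

**Step 2: symmetrize the cost.** As $\sum_{l=1}^{p-1}l=\frac{p(p-1)}2$ and $d_v\le\frac{d_u+d_v}2$,
$$12\theta\sum_{l=1}^{p-1}\mathrm{ex}_l\le6\theta p(p-1)(d_v+d_ud_v)\le3\theta p(p-1)(d_u+d_v+2d_ud_v).$$
Put $q=p+\theta>2$ and recall $c_i=(z_i+1)/q$, $z_uz_v=Y=\gamma^2$. Then
$$d_u+d_v+2d_ud_v=2c_uc_v-c_u-c_v=\frac2{q^2}(Y+1)-\frac2q+(z_u+z_v)\Big(\frac2{q^2}-\frac1q\Big).$$
Since $\frac2{q^2}-\frac1q<0$ and $z_u+z_v\ge2\gamma$, this is at most its value at $z_u=z_v=\gamma$, which is $2c^2-2c=2d(1+d)$ with $d=c-1=d_0+\delta$. So the cost is at most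
$$6\theta p(p-1)\big[d_0(1+d_0)+(1+2d_0)\delta+\delta^2\big].$$
Compare with (13), which for $r=2$ is $D_0+2D_1\delta+D_2\delta^2$. It suffices to prove, coefficient by coefficient,
$$D_2\ge6\theta p(p-1),\qquad D_1\ge3\theta p(p-1)(1+2d_0),\qquad D_0>6\theta p(p-1)d_0(1+d_0). \tag{16}$$
We use $\sum_{l<p}l^2=\frac{p(p-1)(2p-1)}6$ and $\sum_{l<p}l^3=\frac{p^2(p-1)^2}4$.

**Step 3: the coefficient of $\delta^2$.** Here $D_2=p(p-1+\theta)(p+\theta)^2-4\sum(2\theta+l)l^2$. Dividing by $p$, the first inequality of (16) reads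
$$p(p-1)^2+\tfrac43\theta(p-1)(2p-1)+6\theta(p-1)\le(p-1+\theta)(p+\theta)^2.$$
The right side is at least $p^2(p-1)+\theta p^2+2\theta p(p-1)$. So right minus left is at least
$$p(p-1)+\theta\Big(\frac{p^2}3-4p+\frac{14}3\Big).$$
This is linear in $\theta$, positive at $\theta=0$, and at $\theta=1$ it equals $\frac13(4p^2-15p+14)=\frac13(p-2)(4p-7)\ge0$. So it is nonnegative on $[0,1]$.

**Step 4: the coefficient of $\delta$.** Here $D_1=p^2(p-1+\theta)(p+\theta)-4\sum(2\theta+l)l(lc_0-1)$. By (14), $(2\theta+l)(lc_0-1)\le(2\theta+l)(l-\theta)=l^2+\theta l-2\theta^2\le l^2+\theta l$. Also $d_0\le\frac1p\le\frac12$, so $1+2d_0\le2$. After division by $p$ it suffices that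
$$p(p-1)^2+\tfrac23\theta(p-1)(2p-1)+6\theta(p-1)\le p\,\big[p(p-1)+\theta(2p-1)+\theta^2\big].$$
Right minus left is at least
$$p(p-1)+\theta\Big(\frac23p^2-5p+\frac{16}3\Big),$$
which is linear in $\theta$, positive at $\theta=0$, and equal to $\frac13(5p^2-18p+16)=\frac13(p-2)(5p-8)\ge0$ at $\theta=1$.

**Step 5: the constant coefficient for $p\ge3$.** Since $d_0(1+d_0)=\frac{\varepsilon(p+1)}{(p+\theta)^2}$ and $\frac\theta{(p+\theta)^2}$ increases on $[0,1]$ (its derivative has the sign of $p-\theta$),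
$$6\theta p(p-1)d_0(1+d_0)=\varepsilon\,\frac{6\theta p(p-1)(p+1)}{(p+\theta)^2}\le\varepsilon\,\frac{6p(p-1)}{p+1}.$$
In (15) with $r=2$, using $\theta(l-\theta)\le\frac{l^2}4$,
$$T_l=4l\Big[(l-\theta)(l+\theta)+\frac{2\theta(l-\theta)}{l+1}\Big]\le4l^3+\frac{2l^3}{l+1}\le4l^3+2(l^2-l+1),$$
the last step because $l^3+1=(l+1)(l^2-l+1)$. Now $\sum4l^3=p^2(p-1)^2$ and
$$\sum_{l=1}^{p-1}2(l^2-l+1)=(p-1)\Big[\frac{p(2p-1)}3-p+2\Big]=(p-1)\,\frac{2p^2-4p+6}3.$$
So it suffices that $p^3(p-1)>p^2(p-1)^2+(p-1)\frac{2p^2-4p+6}3+\frac{6p(p-1)}{p+1}$. Since $p^3(p-1)-p^2(p-1)^2=p^2(p-1)$, division by $p-1$ and multiplication by $3$ turn this into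
$$p^2+4p-6>\frac{18p}{p+1}.$$
For $p=3$ this is $15>13.5$. For $p\ge4$ the left side is at least $26$, and the right side is less than $18$.

**Step 6: the constant coefficient for $p=2$.** The estimate of Step 5 fails here ($6>12$ is false), so we compute exactly. Only $l=1$ occurs, $c_0-1=d_0=\frac\varepsilon{2+\theta}$ and $1+d_0=\frac3{2+\theta}$. From the definition,
$$D_0=8\varepsilon-4\varepsilon(c_0-1)^2-12\theta(c_0-1)^2=8\varepsilon-4(\varepsilon+3\theta)(c_0-1)^2,$$
and the right side of the third inequality of (16) is $12\theta d_0(1+d_0)=\frac{36\theta\varepsilon}{(2+\theta)^2}$. As $\varepsilon+3\theta=1+2\theta$,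
$$\frac{D_0}\varepsilon-\frac{36\theta}{(2+\theta)^2}=8-\frac{4(1+2\theta)(1-\theta)+36\theta}{(2+\theta)^2}=\frac{28-8\theta+16\theta^2}{(2+\theta)^2}>0.$$

So (16) holds, and $\mu-h(\nu)>4!\,p_g$ for $N=4$, $\nu\ge3$, $a_1\notin\mathbf Z$. With Sections 7 and 9 this proves the inequality of Theorem 1 for all $n\ge3$. For $n=2$ it is the Xu–Yau theorem, since there $h(\nu)=\nu-1$. The statement on the values of $h$ is Lemma 6.

## 11. Equality holds exactly for homogeneous singularities

For $n=2$ the equality statement is again part of the Xu–Yau theorem. Let $n\ge3$.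

**Step 1: equality implies homogeneous.** By Sections 7, 9 and 10, equality occurs only if all $a_i=\nu$, and then $f$ itself is homogeneous, or if $\nu=2$ and $\mu=1$, and then $f$ is a quadratic form after a change of coordinates.

**Step 2: homogeneous implies equality.** Suppose that after a biholomorphic change $\phi$ of coordinates $(V,0)$ is $\{g=0\}$ with $g$ a homogeneous polynomial. The point is to transport $\mu$, which is defined by the function $f$, to the function $g$. This works through the Tjurina number $\tau(f)=\dim\mathbf C\{x\}/(f,\partial_1f,\dots,\partial_Nf)$, which depends only on the ideal $(f)$.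

We may take $g$ squarefree, since the reduction of a homogeneous polynomial is homogeneous. Then $g$ is also reduced as a germ: the set $\{g=0,\ \partial g=0\}$ has dimension at most $N-2$, while a repeated factor of the germ would make its dimension $N-1$. The germ $f\circ\phi$ is reduced as well, since $f$ has an isolated critical point. Both define the same germ of a hypersurface, so $f\circ\phi=ug$ with a unit $u$. Comparing orders, $\deg g=\nu$. Since $\partial_i(ug)=u\,\partial_ig+g\,\partial_iu$, the ideals $(ug,\partial(ug))$ and $(g,\partial g)$ are equal, so $f$ and $g$ have the same Tjurina number $\tau$, which is finite. By Euler's formula $f=\sum w_ix_i\partial_if\in(\partial f)$, and likewise $g\in(\partial g)$. So $\tau=\mu$ for both. In particular $g$ has an isolated critical point, and by Proposition 3 with all $a_i=\nu$, $\mu(f)=\mu(g)=(\nu-1)^N$. Since $p_g$ depends only on $(V,0)$, Proposition 4 for $g$ gives $p_g=P_N(\nu,\dots,\nu)=\binom\nu N$. Hence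
$$\mu-N!\,p_g=(\nu-1)^N-(\nu)_N=h(\nu).$$
This proves Theorem 1, and Yau's conjecture is true for all $n\ge2$. $\blacksquare$

## 12. Adding terms of higher weight

This supplement is not used above. It relies on four quoted results.

**Definition.** A germ $f$ is *semi-quasihomogeneous* if $f=f_0+(\text{terms of weight}>1)$, where $f_0$ is weighted homogeneous with an isolated critical point. An example is $x_1^2+x_2^3+x_3^7+x_2^2x_3^3$: the last monomial has weight $\frac23+\frac37=\frac{23}{21}>1$.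

**Theorem 3.** The inequality of Theorem 1 holds for every semi-quasihomogeneous germ $f=f_0+(\text{terms of weight}>1)$, where $f_0$ is weighted homogeneous with isolated critical point and $df_0(0)=0$. Equality holds if and only if the lowest-degree form of $f$ has an isolated critical point at $0$.

*Proof.* **Step 1: $f$ and $f_0$ have the same invariants.** A monomial of degree $k$ and weight greater than $1$ satisfies $k/a_1>1$ with $a_1=\min a_i$, so $k\ge\lceil a_1\rceil=\nu(f_0)$ by Lemma 2. The monomials of $f_0$ have weight $1$ and are not cancelled, so $\nu(f)=\nu(f_0)$. The family $f_0+s(f-f_0)$, $s\in[0,1]$, has constant $\mu$ (Arnold). The spectrum is constant in $\mu$-constant families (Varchenko, Moscow Univ. Math. Bull. 37, 1982), and $p_g$ is the number of spectral exponents at most $1$ (M. Saito, Proc. Symp. Pure Math. 40, 1983). So $\mu$, $p_g$ and $\nu$ agree for $f$ and $f_0$, and the inequality follows from Theorem 1 for $f_0$.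

**Step 2: equality.** If equality holds for $f$, it holds for $f_0$. By Theorem 1 and the computation in Section 11, Step 2, which is valid for every $N\ge3$, $\mu(f)=\mu(f_0)=(\nu-1)^N$. The $N$ partial derivatives of $f$ have order at least $\nu-1$, so their intersection multiplicity $\mu(f)$ is at least $(\nu-1)^N$, with equality if and only if their degree-$(\nu-1)$ parts have $0$ as only common zero (Fulton, *Intersection Theory*, Cor. 12.4). These parts are the partial derivatives of the lowest form $f_\nu$, so $f_\nu$ has an isolated critical point.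

Conversely, if $f_\nu$ has an isolated critical point, then $f$ is semi-quasihomogeneous with all weights $1/\nu$ and leading part $f_\nu$. By Step 1 and (1), $\mu=(\nu-1)^N$ and $p_g=\binom\nu N$, and equality holds. $\square$
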